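\title{A lower bound of $\lfloor 3(n-1)/4\rfloor$ for square grid drawings of plane graphs}

\begin{abstract}
It has been conjectured that every plane graph with $n$ vertices has a straight-line drawing on a $\lceil 2n/3\rceil\times\lceil 2n/3\rceil$ integer grid that realizes the given embedding, outer face included. We disprove this. For every $n\ge 4$ we construct a plane triangulation with $n$ vertices such that every grid drawing has width or height at least $\lfloor 3(n-1)/4\rfloor$. The graphs consist of nested triangles with a chain of further vertices stacked over one edge of the outermost triangle. In a range of the parameters that contains the extremal case we also determine the side of the smallest square grid for these graphs.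
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{straight-line drawing} of a planar graph places the vertices at distinct points of the plane and draws each edge as the segment between its ends, so that no edge passes through a third vertex and two edges meet at most in a common end. It is a \emph{grid drawing} if all vertices lie in $\mathbb Z^2$. It is a drawing \emph{on an $a\times b$ grid} if moreover all vertices lie in an axis-parallel rectangle of width $a$ and height $b$, measured in unit steps; such a grid has $(a+1)(b+1)$ points. A \emph{plane graph} is a planar graph together with an \emph{embedding}: a counterclockwise cyclic order of the edges at each vertex, and a choice of one face as the outer face. A drawing of a plane graph is always required to \emph{realize} the embedding, that is, to have the prescribed cyclic orders and to have the prescribed face as its unbounded face. A \emph{plane triangulation} is a plane graph all of whose faces, the outer one included, are bounded by three edges.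

For a plane graph $G$ let $s(G)$ be the least $s$ such that $G$ has a grid drawing on an $s\times s$ grid, and let $S(n)$ be the maximum of $s(G)$ over all plane graphs with $n$ vertices. Since distinct grid points are at least one unit apart, $s(G)$ measures the resolution that a straight-line picture of $G$ requires.

The smallest cases suggest what to expect. A triangle fits on a $1\times1$ grid. In a drawing of $K_4$ one vertex lies in the interior of the outer triangle, hence strictly between the leftmost and rightmost and strictly between the lowest and highest point, so both sides of the grid are at least $2$; the triangle $(0,0),(2,1),(1,2)$ with its centroid $(1,1)$ shows that $s(K_4)=2$. The argument can be repeated. If a triangle is drawn around the drawing obtained so far, it must reach at least one unit further in each of the four axis directions. Three new vertices thus add two units to the width and two to the height, and $r$ nested triangles around a central vertex, $3r+1$ vertices in all, need a $2r\times 2r$ grid.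

This is the rate in the known lower bound. De Fraysseix et al.\ showed that for each $n\ge3$ there is a plane graph with $n$ vertices, for example nested triangles, that needs a grid of size at least $\lfloor 2(n-1)/3\rfloor\times\lfloor 2(n-1)/3\rfloor$, and Frati and Patrignani showed that area $n^2/9+\Omega(n)$ is necessary for any planar straight-line drawing of a nested triangles graph. In the other direction, de Fraysseix et al.\ and Schnyder showed, by two different methods, that every planar graph with $n\ge3$ vertices has a straight-line drawing on a grid of size $(2n-4)\times(n-2)$ and $(n-2)\times(n-2)$, respectively. If nested triangles were the worst case up to an additive constant, the following conjecture, which we take from \cite{linear}, would hold.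

\begin{quote}
\textbf{Conjecture.} Every plane graph with $n$ vertices has a grid drawing on a $\lceil 2n/3\rceil\times\lceil 2n/3\rceil$ grid.
\end{quote}

The conjecture is false.

\begin{theorem}\label{thm:main}
For every $n\ge4$ there is a plane triangulation with $n$ vertices such that every grid drawing of it on an $a\times b$ grid has
\[
\max(a,b)\ \ge\ \lfloor 3(n-1)/4\rfloor .
\]
This bound is larger than $\lceil 2n/3\rceil$ for $n\in\{21,24,25\}$ and for all $n\ge27$.
\end{theorem}

The excess over the conjectured value grows like $n/12$, so no bound of the form $cn+O(1)$ with $c<3/4$ can hold for the side of a square grid.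

To force a large square it is enough to force one long side, and for this purpose a nested triangle, which pays three vertices for two units, may be wasteful. Let $ABC$ be the outer triangle, and add one vertex $C'$ adjacent to $A$, $B$, $C$ so that $ABC'$ becomes the outer triangle. If $C$ was the highest point, then $C'$ must be higher still: one vertex buys one unit, and the step can be repeated over the same edge $AB$. A drawing can avoid this cost by keeping $C$ away from the boundary of the bounding box. Then $A$ and $B$ are opposite corners of the box, and the nested triangles have to fit into one half of it. We show that this forces a side of length $3r$ instead of $2r$, because nested triangles grow in the diagonal direction as well. With $r$ triangles and $r$ stacked vertices both alternatives give $3r$, for $n=4r+1$ vertices.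

Section~\ref{sec:graphs} defines the graphs, Section~\ref{sec:nine} treats a graph with nine vertices by hand, and Section~\ref{sec:lower} proves the lower bound. Section~\ref{sec:exact} shows that both alternatives occur in optimal drawings.

\section{Nested triangles with stacked vertices}\label{sec:graphs}

\subsection{The graphs $G_{r,t}$}

Let $r\ge1$ and $t\ge0$ be integers. The graph $G_{r,t}$ has the $n=3r+1+t$ vertices
\[
O;\qquad A_i,\ B_i,\ C_i\quad(1\le i\le r);\qquad C_{r+1},\dots,C_{r+t},
\]
and the following edges:
\begin{itemize}
\item $OA_1,\ OB_1,\ OC_1$;
\item the triangles $A_iB_i,\ B_iC_i,\ C_iA_i$ for $1\le i\le r$;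
\item the spokes $A_iA_{i+1},\ B_iB_{i+1},\ C_iC_{i+1}$ and the diagonals $A_iB_{i+1},\ A_iC_{i+1},\ C_iB_{i+1}$ for $1\le i<r$;
\item $C_{k+1}A_r,\ C_{k+1}B_r,\ C_{k+1}C_k$ for $r\le k<r+t$.
\end{itemize}
We call $C_{r+1},\dots,C_{r+t}$ the \emph{stacked} vertices. There are $3+3r+6(r-1)+3t=3n-6$ edges. The embedding is defined by the placement
\[
D_1:\qquad O=(0,0),\quad A_i=(-i,-i),\quad B_i=(i,0),\quad C_i=(0,i),
\]
shown in Figure~\ref{fig:D1}. In any straight-line drawing, $T_i$ denotes the closed triangle $A_iB_iC_i$. Three pairwise adjacent vertices are never collinear in a straight-line drawing, since otherwise an edge would pass through a third vertex, so all triangles below have nonempty interior.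

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85, every node/.style={font=\scriptsize}]
\draw[gray!30] (-2,-2) grid (2,4);
\draw (-2,-2)--(0,0)--(2,0) (0,0)--(0,4);
\draw[very thick] (-1,-1)--(1,0)--(0,1)--cycle (-2,-2)--(2,0)--(0,2)--cycle;
\draw (-1,-1)--(2,0) (-1,-1)--(0,2) (0,1)--(2,0);
\draw (-2,-2)--(0,3)--(2,0) (-2,-2)--(0,4)--(2,0);
\foreach \p in {(0,0),(-1,-1),(-2,-2),(1,0),(2,0),(0,1),(0,2),(0,3),(0,4)} \fill \p circle (2pt);
\node[above right] at (0,0) {$O$};
\node[above left] at (-1,-1) {$A_1$}; \node[below left] at (-2,-2) {$A_2$};
\node[above] at (1,0) {$B_1$}; \node[right] at (2,0) {$B_2$};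
\node[above right] at (0,1) {$C_1$}; \node[above right] at (0,2) {$C_2$};
\node[above right] at (0,3) {$C_3$}; \node[above] at (0,4) {$C_4$};
\end{tikzpicture}
\caption{The drawing $D_1$ of $G_{2,2}$ on a $4\times6$ grid. The two nested triangles are thick. The stacked vertices $C_3$ and $C_4$ are joined to $A_2$, $B_2$ and the previous $C_k$, and each adds one unit to the height.}
\label{fig:D1}
\end{figure}

\begin{lemma}\label{lem:D1}
The placement $D_1$ is a grid drawing of $G_{r,t}$ on a $2r\times(2r+t)$ grid. Its outer face is bounded by the triangle $A_rB_rC_{r+t}$, and its inner faces, each listed counterclockwise, are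
\begin{equation}\label{eq:faces}
\begin{gathered}
OA_1B_1,\quad OB_1C_1,\quad OC_1A_1;\\
A_{i+1}B_{i+1}A_i,\quad A_iB_{i+1}B_i,\quad B_{i+1}C_{i+1}C_i,\quad B_{i+1}C_iB_i,\\
C_{i+1}A_{i+1}A_i,\quad C_{i+1}A_iC_i\qquad(1\le i<r);\\
C_{k+1}A_rC_k,\quad B_rC_{k+1}C_k\qquad(r\le k<r+t).
\end{gathered}
\end{equation}
Moreover, in $D_1$:
\begin{itemize}
\item[\rm(N1)] $O\in\operatorname{int}T_1$, and $A_i,B_i,C_i\in\operatorname{int}T_{i+1}$ for $1\le i<r$;
\item[\rm(N2)] $C_k$ lies in the interior of the triangle $A_rB_rC_{k+1}$ for $r\le k<r+t$.
\end{itemize}
\end{lemma}

\begin{proof}
The $x$-coordinates range over $[-r,r]$ and the $y$-coordinates over $[-r,r+t]$.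

The triangle $A_1B_1C_1$ is counterclockwise, and the origin $O$ is its centroid; the three edges at $O$ cut $T_1$ into the first three faces of \eqref{eq:faces}. Write $T_1=\{\ell_1,\ell_2,\ell_3\le1\}$ with linear functions $\ell_j$. Then $T_i=iT_1=\{\ell_1,\ell_2,\ell_3\le i\}$ lies in $\{\ell_1,\ell_2,\ell_3<i+1\}=\operatorname{int}T_{i+1}$, which proves (N1). The spokes lie on the three rays from $O$ through $A_1,B_1,C_1$ and cut the region between $T_i$ and $T_{i+1}$ into three quadrilaterals $X_iX_{i+1}Y_{i+1}Y_i$, listed counterclockwise, with $(X,Y)=(A,B),(B,C),(C,A)$. Each is the part of the triangle $OX_{i+1}Y_{i+1}$ on the far side of the line $X_iY_i$, hence convex. Each contains exactly one of the three diagonals, which cuts it into two triangles; these are the six faces of index $i$ in \eqref{eq:faces}, and their vertices are listed in the cyclic order of the quadrilateral.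

For $k\ge r$ we have $A_r+B_r+\frac{r}{k+1}C_{k+1}=(0,0)$, so $O$ is a convex combination of $A_r,B_r,C_{k+1}$ with positive weights and lies in the interior of that triangle. The point $C_k$ lies on the open segment $OC_{k+1}$, so it is an interior point too. This is (N2). The segments from $C_k$ to the three corners cut the counterclockwise triangle $A_rB_rC_{k+1}$ into $A_rB_rC_k$, $B_rC_{k+1}C_k$ and $C_{k+1}A_rC_k$. By induction on $k$, the part of the graph spanned by the vertices up to $C_k$ is drawn without crossings inside $A_rB_rC_k$, and the lemma follows.
\end{proof}

From now on $G_{r,t}$ is the plane triangulation with the embedding given by $D_1$.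

\subsection{Nesting in an arbitrary drawing}

The lower bound must apply to every drawing, so we need (N1) and (N2) to depend on the embedding alone. Recall that in a drawing of a connected graph the boundary of each face is a closed walk, and that these walks are determined by the cyclic orders: arriving at a vertex along an edge $e$, one leaves along the edge next to $e$ in the cyclic order. Hence all drawings that realize a given embedding have the same faces, with the same incidences to vertices and edges, and the same outer face.

\begin{lemma}\label{lem:nesting}
Let $G$ be a connected plane graph and $Z$ a cycle of length three in $G$. The set of vertices in the interior of the triangle $Z$ is the same in all straight-line drawings of $G$. In particular, {\rm(N1)} and {\rm(N2)} hold in every straight-line drawing of $G_{r,t}$.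
\end{lemma}

\begin{proof}
Fix a drawing. Each face is connected and disjoint from the three edges of $Z$, so it lies inside or outside the triangle. A short segment that crosses one edge $e$ and meets nothing else in the drawing shows that the faces on the two sides of $e$ lie on opposite sides of $Z$ if $e$ belongs to $Z$, and on the same side otherwise. The outer face is unbounded and therefore lies outside. Every face $f$ can be reached from the outer face by a sequence of faces in which consecutive members lie on the two sides of an edge; follow, in one drawing, a polygonal path that avoids the vertices. So $f$ lies inside $Z$ exactly when this sequence crosses the edges of $Z$ an odd number of times, a condition that depends only on the embedding. Finally, a vertex not on $Z$ lies on the same side of $Z$ as any face incident with it.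
\end{proof}

This is the only place where the embedding enters the lower bound, and the choice of the outer face is essential to it: if $OA_1B_1$ is made the outer face, then $O$ lies in the interior of no triangle of the drawing and (N1) fails.

\subsection{Growth in integer directions}

Nesting becomes a quantitative statement through the following observation, which is where the grid is used.

\begin{lemma}\label{lem:step}
Let $P,X,Y,Z\in\mathbb Z^2$ with $P$ in the interior of the triangle $XYZ$, and let $u\in\mathbb Z^2\setminus\{0\}$. Then $u\cdot P\le\max(u\cdot X,\,u\cdot Y,\,u\cdot Z)-1$.
\end{lemma}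

\begin{proof}
For small $\varepsilon>0$ the point $P+\varepsilon u$ is still in the triangle, and a linear function on a triangle attains its maximum at a corner. So $u\cdot P<u\cdot(P+\varepsilon u)\le\max(u\cdot X,u\cdot Y,u\cdot Z)$, and both ends are integers.
\end{proof}

For a compact set $K\subset\mathbb R^2$ let $h_u(K)=\max_{p\in K}u\cdot p$ be its support function. With $e_1=(1,0)$ and $e_2=(0,1)$, the \emph{bounding box} of $K$, the smallest axis-parallel rectangle containing $K$, has width $h_{e_1}(K)+h_{-e_1}(K)$ and height $h_{e_2}(K)+h_{-e_2}(K)$.

\begin{lemma}\label{lem:growth}
In every grid drawing of $G_{r,t}$,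
\begin{equation}\label{eq:growth}
h_u(T_r)\ \ge\ u\cdot O+r\qquad\text{for all }u\in\mathbb Z^2\setminus\{0\}.
\end{equation}
In particular, the bounding box of $T_r$ has width and height at least $2r$.
\end{lemma}

\begin{proof}
By (N1) and Lemma~\ref{lem:step}, $u\cdot O\le h_u(T_1)-1$. The value $h_u(T_i)$ is attained at a corner of $T_i$, which lies in $\operatorname{int}T_{i+1}$ for $i<r$, so $h_u(T_i)\le h_u(T_{i+1})-1$. Adding these $r$ inequalities gives \eqref{eq:growth}. Adding \eqref{eq:growth} for $u$ and $-u$ gives $h_u(T_r)+h_{-u}(T_r)\ge2r$; take $u=e_1$ and $u=e_2$.
\end{proof}

The bound $2r$ uses only the four axis directions. The improvement comes from using \eqref{eq:growth} in a diagonal direction as well.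

\section{Nine vertices that do not fit on a $5\times5$ grid}\label{sec:nine}

The graph $G_{1,1}$ does not fit on a $2\times2$ grid for a reason that hides the mechanism: it has two inner vertices, and the grid has only one point off its boundary. The next balanced case is $G_{2,2}$, the graph of Figure~\ref{fig:D1}. It has six inner vertices, and a $5\times5$ grid has sixteen points off its boundary, so counting gives nothing. For $n=9$ the bound $\lfloor 2(n-1)/3\rfloor$ equals $5$. We show that $s(G_{2,2})\ge6$.

Suppose that $G_{2,2}$ is drawn on a $5\times5$ grid. Let $w$ and $h$ be the width and height of the bounding box of $T_2$; by Lemma~\ref{lem:growth}, $w,h\in\{4,5\}$.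

Suppose first that $C_2$ lies on the boundary of the box, say on the top side. Since $C_2$ is in the interior of $A_2B_2C_3$, some corner of that triangle is higher than $C_2$. Neither $A_2$ nor $B_2$ is, so $C_3$ is at least one unit above the box. For the same reason $C_4$ is at least one unit above $C_3$. The height of the drawing is at least $h+2\ge6$, which is too much.

So $C_2$ lies on no side of the box. Then $A_2$ and $B_2$ must touch all four sides, and they are opposite corners. Up to symmetry they are $(0,0)$ and $(w,h)$, and $T_2$ lies above the diagonal between them. Where is $O=(x,y)$? It has two triangles around it, so by \eqref{eq:growth} it is at least two units from the left side and two units from the top: $x\ge2$ and $y\le h-2$, hence $y-x\le h-4$. But the two triangles also pass between $O$ and the lower right half of the box. The function $x-y$ is at most $\max(0,w-h)$ on the upper left half, since its values at $(0,0),(w,h),(0,h)$ are $0$, $w-h$, $-h$. So \eqref{eq:growth} for $u=(1,-1)$ gives $y-x\ge2-\max(0,w-h)$. The four possible boxes give: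
\[
\begin{array}{c|cccc}
(w,h)&(4,4)&(5,4)&(4,5)&(5,5)\\ \hline
y-x\le h-4&0&0&1&1\\
y-x\ge 2-\max(0,w-h)&2&1&2&2
\end{array}
\]
In each column the lower bound exceeds the upper bound, so there is no place for $O$. Together with $D_1$ this gives $s(G_{2,2})=6$.

\section{The lower bound}\label{sec:lower}

\begin{theorem}\label{thm:lower}
Every grid drawing of $G_{r,t}$ on an $a\times b$ grid satisfies
\[
\min(a,b)\ge2r\qquad\text{and}\qquad\max(a,b)\ge\min(2r+t,\,3r).
\]
\end{theorem}

\begin{proof}
Write $A=A_r$, $B=B_r$, $C=C_r$, and let $w\le a$ and $h\le b$ be the width and height of the bounding box $Q$ of $T_r$. Lemma~\ref{lem:growth} gives $w,h\ge2r$, which is the first inequality. For the second we distinguish two cases.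

\smallskip
\emph{Case 1: $C$ lies on a side of $Q$.} Then $u\cdot C=h_u(T_r)$ for some $u\in\{\pm e_1,\pm e_2\}$. We claim that
\[
u\cdot C_{r+j}\ \ge\ h_u(T_r)+j\qquad(0\le j\le t).
\]
For $j=0$ this is the assumption. Suppose it holds for some $j<t$. By (N2) and Lemma~\ref{lem:step},
\[
u\cdot C_{r+j}\ \le\ \max(u\cdot A,\ u\cdot B,\ u\cdot C_{r+j+1})-1 .
\]
The left side is at least $h_u(T_r)\ge\max(u\cdot A,u\cdot B)$, so the maximum on the right is larger than $u\cdot A$ and $u\cdot B$ and must equal $u\cdot C_{r+j+1}$. Hence $u\cdot C_{r+j+1}\ge u\cdot C_{r+j}+1$, and the claim follows by induction. The function $p\mapsto u\cdot p$ takes the value $-h_{-u}(T_r)$ at a corner of $T_r$ and a value at least $h_u(T_r)+t$ at $C_{r+t}$. The side of the grid parallel to $u$ therefore has length at least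
\[
h_u(T_r)+h_{-u}(T_r)+t\ \ge\ 2r+t .
\]

\smallskip
\emph{Case 2: $C$ lies on no side of $Q$.} The stacked vertices now give no control, and the bound has to come from the shape of $T_r$. Each of the four sides of $Q$ contains a corner of $T_r$, hence $A$ or $B$. Since $w,h>0$, a point lies on at most one vertical and at most one horizontal side. So one of $A,B$ is on the left side and the other on the right, one is on the bottom side and the other on the top: $A$ and $B$ are opposite corners of $Q$.

We normalize the position. After an integer translation, $Q=[0,w]\times[0,h]$. After applying the reflection $(x,y)\mapsto(w-x,y)$ if necessary, $\{A,B\}=\{(0,0),(w,h)\}$. After applying the half-turn $(x,y)\mapsto(w-x,h-y)$ if necessary, $C$ lies above the line $AB$. These maps preserve $\mathbb Z^2$, $w$ and $h$. The reflection reverses the cyclic orders, but we shall only use the family of inequalities \eqref{eq:growth}, and this family is preserved because the linear parts of the maps permute $\mathbb Z^2\setminus\{0\}$.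

Now $C$ lies in $Q$ above the diagonal, so $T_r$ is contained in the triangle with corners $(0,0)$, $(w,h)$, $(0,h)$. For $u=(1,-1)$ the values of $u\cdot p$ at these corners are $0$, $w-h$, $-h$, and therefore $h_{(1,-1)}(T_r)\le\max(0,w-h)$. Also $h_{-e_1}(T_r)=0$ and $h_{e_2}(T_r)=h$. With $O=(x_0,y_0)$, the inequality \eqref{eq:growth} for $u=-e_1$, $e_2$ and $(1,-1)$ gives
\[
0\ge -x_0+r,\qquad h\ge y_0+r,\qquad \max(0,w-h)\ge x_0-y_0+r .
\]
The three directions sum to zero, so the coordinates of $O$ cancel when we add:
\[
3r\ \le\ h+\max(0,w-h)\ =\ \max(w,h)\ \le\ \max(a,b).\qedhere
\]
\end{proof}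

The proof uses the graph only through (N1) and (N2). The particular choice of the diagonals plays no role here; it matters for the drawing in Section~\ref{sec:exact}.

It remains to choose $r$ and $t$ with $3r+t=n-1$. The quantity $2r+t=n-1-r$ decreases with $r$ while $3r$ increases, and they agree at $r=(n-1)/4$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $m=n-1\ge3$. Suppose first that $m\ne5$, and put $r=\lceil m/4\rceil$ and $t=m-3r$. Then $t\ge0$: for $m\ge9$ we have $3r\le3(m+3)/4\le m$, and for $m=3,4,6,7,8$ the values of $3r$ are $3,3,6,6,6$. The plane triangulation $G_{r,t}$ has $n$ vertices, and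
\[
2r+t=m-\lceil m/4\rceil=\lfloor 3m/4\rfloor,\qquad 3r\ge 3m/4 .
\]
Theorem~\ref{thm:lower} gives $\max(a,b)\ge\lfloor 3m/4\rfloor$. For $m=5$ take $G_{1,2}$, for which Theorem~\ref{thm:lower} gives $\min(4,3)=3=\lfloor15/4\rfloor$.

For the comparison, $\lfloor3(n-1)/4\rfloor\ge(3n-6)/4$ and $\lceil2n/3\rceil\le(2n+2)/3$. The inequality $(3n-6)/4>(2n+2)/3$ is equivalent to $9n-18>8n+8$, that is, to $n\ge27$. For $n=21,24,25$ the two numbers are $15>14$, $17>16$ and $18>17$.
\end{proof}

The first of these counterexamples is $G_{5,5}$: it has $21$ vertices, every grid drawing of it has width or height at least $15$, and the conjecture allows $14$.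

\section{Optimal drawings of $G_{r,t}$}\label{sec:exact}

The proof of Theorem~\ref{thm:lower} takes the weaker of two bounds, and one may ask whether a finer argument would extract more from the same graphs. For $t\le2r-1$ it cannot.

\begin{theorem}\label{thm:exact}
For $r\ge1$ and $0\le t\le2r-1$,
\[
s(G_{r,t})=\min(2r+t,\,3r)=
\begin{cases}
2r+t,&0\le t\le r,\\
3r,&r\le t\le2r-1.
\end{cases}
\]
For $0\le t\le r$ the rectangle bound is also attained: $G_{r,t}$ has a grid drawing on a $2r\times(2r+t)$ grid, and in every grid drawing the shorter side of the grid is at least $2r$ and the longer side is at least $2r+t$.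
\end{theorem}

For $t\ge r$ we need a second drawing, of the kind considered in Case~2. Its triangles are long and thin, and planarity cannot be seen as directly as for $D_1$. We therefore first reduce planarity to the signs of determinants.

\subsection{A criterion by orientations}

For points $p,q,z\in\mathbb R^2$ write $[p,q,z]=\det(q-p,\,z-p)$. This number is positive exactly when $p,q,z$ are the corners of a nondegenerate triangle in counterclockwise order, equivalently when $z$ lies to the left of the directed line from $p$ to $q$. It is invariant under cyclic permutations of $p,q,z$.

\begin{lemma}\label{lem:orient}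
Let $G$ be a plane triangulation, and let its vertices be placed at points of the plane, not assumed distinct. Suppose that $[x,y,z]>0$ whenever $xyz$ is an inner face or the outer triangle of $G$, listed counterclockwise with respect to the embedding. Then joining adjacent vertices by segments gives a straight-line drawing of $G$ that realizes the embedding.
\end{lemma}

\begin{proof}
For an inner face $f$ let $\Delta_f$ be the closed triangle spanned by the positions of its vertices, and let $\Delta_0$ be the triangle of the three outer vertices. All these triangles are nondegenerate. The hypothesis is local, and the difficulty is to exclude overlaps between faces that are far apart in $G$. A winding number does this.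

\smallskip
\emph{Step 1: the open triangles $\operatorname{int}\Delta_f$ are pairwise disjoint and contained in $\Delta_0$.} Let $z$ be a point on no edge segment. For an edge $pq$ let $\omega(p,q)\in(-\pi,\pi)$ be the signed angle from $p-z$ to $q-z$; then $\omega(q,p)=-\omega(p,q)$. For a counterclockwise triangle, the sum of $\omega$ over its three directed sides is $2\pi$ if $z$ is inside and $0$ if $z$ is outside. Sum this over all inner faces. An inner edge is traversed by its two faces in opposite directions and cancels. An outer edge is traversed once, in the direction of the counterclockwise outer triangle. Hence the number of inner faces $f$ with $z\in\operatorname{int}\Delta_f$ is $1$ if $z\in\operatorname{int}\Delta_0$ and $0$ otherwise. If $\operatorname{int}\Delta_f\cap\operatorname{int}\Delta_g$ with $f\neq g$, or $\operatorname{int}\Delta_f\setminus\Delta_0$, were nonempty, this open set would contain a point on no edge segment, contradicting the count.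

\smallskip
\emph{Step 2: let $z$ be a point, $N$ an open disk around $z$, and $F$ a set of inner faces whose triangles cover $N\cap\Delta_0$. Then every inner face $g$ with $z\in\Delta_g$ belongs to $F$.} The set $N\cap\operatorname{int}\Delta_g$ is open, nonempty, and contained in $N\cap\Delta_0$. It contains a point on no edge segment, and this point lies in $\operatorname{int}\Delta_f$ for some $f\in F$. By Step~1, $g=f$.

\smallskip
\emph{Step 3: no edge meets the relative interior of another edge.} Let $z$ be in the relative interior of the segment $e=xy$ and on the closed segment $e'\ne e$. Let $F$ be the set of inner faces incident with $e$. If $e$ is an inner edge, $F$ consists of counterclockwise faces $xyv$ and $yxv'$; then $v$ and $v'$ lie on opposite sides of the line $xy$, and the two triangles cover a disk around $z$. If $e$ is an outer edge, it is a side of $\Delta_0$, and its one inner face traverses it in the same direction as the outer triangle, so it lies on the same side of $e$ as $\Delta_0$ and covers $N\cap\Delta_0$ for a small disk $N$. Let $g$ be an inner face incident with $e'$. Then $z\in\Delta_g$, so $g\in F$ by Step~2. Thus $e$ and $e'$ are two sides of the nondegenerate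 triangle $\Delta_g$, which meet only in a corner, whereas $z$ is not an end of $e$. This is a contradiction. In particular no edge passes through a third vertex, since that vertex is an end of some other edge.

\smallskip
\emph{Step 4: distinct vertices have distinct positions.} Suppose $v\ne v'$ are placed at the same point $z$. The outer vertices are the corners of $\Delta_0$, so we may assume that $v$ is an inner vertex. Let $w_1,\dots,w_d$ be its neighbors in the counterclockwise order of the embedding, with $w_{d+1}=w_1$; the faces at $v$ are $vw_jw_{j+1}$. Since $[v,w_j,w_{j+1}]>0$, the direction from $v$ to $w_{j+1}$ arises from the direction to $w_j$ by a counterclockwise turn through an angle in $(0,\pi)$. After $d$ turns we are back at the first direction, so the angles add up to a positive multiple of $2\pi$, and the $d$ triangles cover a disk around $z$. By Step~2 an inner face $g$ incident with $v'$ is one of the faces at $v$. Two corners of $\Delta_g$ then coincide, which is impossible.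

\smallskip
\emph{Step 5: the embedding is realized.} By Steps~3 and~4 we have a straight-line drawing. It lies in $\Delta_0$ and contains the boundary of $\Delta_0$, so its unbounded face is the prescribed one. No edge $e'$ meets an open triangle $\operatorname{int}\Delta_f$: otherwise Step~2 with $F=\{f\}$ would show that $e'$ is a side of $\Delta_f$. Hence for each counterclockwise inner face $vww'$ the edge $vw'$ is the immediate counterclockwise successor of $vw$ at $v$ in the drawing, as it is in the embedding. At an inner vertex this accounts for all successors. At an outer vertex it accounts for all but one, and these determine the cyclic order.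
\end{proof}

\subsection{The diagonal drawing}

We look for a drawing in which the three inequalities of Case~2 are equalities. Let the box of $T_i$ have width $3i$ and height $2i$, with $A_i$ and $B_i$ at its lower left and upper right corners, and put $O$ at distance $i$ from the left side and from the top. With $O$ at the origin this means $A_i=(-i,-i)$ and $B_i=(2i,i)$. The vertex $C_i$ has to move by one unit per layer in the direction $(-1,1)$; we let it move to the left along the line $y=1$, which keeps the upper left part of the box of $T_r$ free for the stacked vertices. This gives the placement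
\[
D_2:\quad O=(0,0),\quad A_i=(-i,-i),\quad B_i=(2i,i),\quad C_i=(1-i,1)\quad(1\le i\le r),
\]
\[
C_{r+j}=(1-r,\,1+j)\quad(0\le j\le t),
\]
where the two formulas for $C_r$ agree; see Figure~\ref{fig:D2}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05, every node/.style={font=\scriptsize}]
\draw[gray!30] (-2,-2) grid (4,4);
\draw (-2,-2)--(0,0)--(4,2) (0,0)--(0,1)--(-1,1)--(-1,4);
\draw[very thick] (-1,-1)--(2,1)--(0,1)--cycle (-2,-2)--(4,2)--(-1,1)--cycle;
\draw (-1,-1)--(4,2) (-1,-1)--(-1,1) (0,1)--(4,2);
\draw (-2,-2)--(-1,2)--(4,2) (-2,-2)--(-1,3)--(4,2) (-2,-2)--(-1,4)--(4,2);
\foreach \p in {(0,0),(-1,-1),(-2,-2),(2,1),(4,2),(0,1),(-1,1),(-1,2),(-1,3),(-1,4)} \fill \p circle (1.6pt);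
\node[above right] at (0,0.08) {$O$};
\node[left] at (-1,-0.9) {$A_1$}; \node[below left] at (-2,-2) {$A_2$};
\node[above] at (2,1) {$B_1$}; \node[right] at (4,2) {$B_2$};
\node[below right] at (0,1) {$C_1$}; \node[above right] at (-1,1.1) {$C_2$};
\node[above right] at (-1,2) {$C_3$}; \node[above right] at (-1,3) {$C_4$};
\node[above] at (-1,4) {$C_5$};
\end{tikzpicture}
\caption{The drawing $D_2$ of $G_{2,3}$ on a $6\times6$ grid. The vertices $A_2$ and $B_2$ are opposite corners of the $6\times4$ bounding box of the larger thick triangle, and the stacked vertices $C_3,C_4,C_5$ stand in a column above $C_2$. The drawing $D_1$ of the same graph needs a $4\times7$ grid.}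
\label{fig:D2}
\end{figure}

\begin{proof}[Proof of Theorem~\ref{thm:exact}]
The lower bounds are Theorem~\ref{thm:lower}. For $0\le t\le r$, the drawing $D_1$ of Lemma~\ref{lem:D1} attains them.

Let $r\le t\le2r-1$. All points of $D_2$ lie in $[-r,2r]\times[-r,2r]$, because the highest stacked vertex has height $1+t\le2r$; this is the only use of the upper bound on $t$. By Lemma~\ref{lem:orient} it suffices to check the orientations of the faces in \eqref{eq:faces} and of the outer triangle. At the center,
\begin{align*}
[O,A_1,B_1]&=\det\bigl((-1,-1),(2,1)\bigr)=1,\\
[O,B_1,C_1]&=\det\bigl((2,1),(0,1)\bigr)=2,\\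
[O,C_1,A_1]&=\det\bigl((0,1),(-1,-1)\bigr)=1.
\end{align*}
For $1\le i<r$, with $A_{i+1}=(-i-1,-i-1)$, $B_{i+1}=(2i+2,i+1)$, $C_{i+1}=(-i,1)$,
\begin{align*}
[A_{i+1},B_{i+1},A_i]&=\det\bigl((3i+3,2i+2),(1,1)\bigr)=i+1,\\
[A_i,B_{i+1},B_i]&=\det\bigl((3i+2,2i+1),(3i,2i)\bigr)=i,\\
[B_{i+1},C_{i+1},C_i]&=\det\bigl((-3i-2,-i),(-3i-1,-i)\bigr)=i,\\
[B_{i+1},C_i,B_i]&=\det\bigl((-3i-1,-i),(-2,-1)\bigr)=i+1,\\
[C_{i+1},A_{i+1},A_i]&=\det\bigl((-1,-i-2),(0,-i-1)\bigr)=i+1,\\
[C_{i+1},A_i,C_i]&=\det\bigl((0,-i-1),(1,0)\bigr)=i+1.
\end{align*}
For $k=r+j$ with $0\le j<t$,
\begin{align*}
[C_{k+1},A_r,C_k]&=\det\bigl((-1,-r-2-j),(0,-1)\bigr)=1,\\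
[B_r,C_{k+1},C_k]&=\det\bigl((1-3r,2+j-r),(1-3r,1+j-r)\bigr)=3r-1.
\end{align*}
For the outer triangle,
\[
[A_r,B_r,C_{r+t}]=\det\bigl((3r,2r),(1,r+1+t)\bigr)=3r(r+1+t)-2r .
\]
All these numbers are positive, so $D_2$ is a grid drawing of $G_{r,t}$ on a $3r\times3r$ grid.
\end{proof}

\begin{remark}
Some upper bound on $t$ is needed in Theorem~\ref{thm:exact}: a $3r\times3r$ grid has $(3r+1)^2$ points, so $s(G_{r,t})>3r$ as soon as $3r+1+t>(3r+1)^2$.
\end{remark}

\subsection{The range of $S(n)$}

For $0\le t\le2r-1$, Theorem~\ref{thm:exact} gives
\[
s(G_{r,t})\ \le\ \tfrac34(2r+t)+\tfrac14(3r)\ =\ \tfrac34(n-1),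
\]
with equality for $t=r$. So $3/4$ is the exact constant obtained from the graphs $G_{r,t}$ in this range. For all plane graphs, Theorem~\ref{thm:main} and Schnyder's theorem, the latter taken for plane graphs with their given embedding, yield
\[
\lfloor3(n-1)/4\rfloor\ \le\ S(n)\ \le\ n-2\qquad(n\ge4).
\]
We do not determine $S(n)$.

\begin{thebibliography}{9}

\bibitem{linear}
\emph{On a class of planar graphs with straight-line grid drawings on linear area},
\texttt{https://jgaa.info/\allowbreak index.php/\allowbreak jgaa/\allowbreak article/\allowbreak download/\allowbreak paper181/\allowbreak 2780/\allowbreak 2587}.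

\end{thebibliography}
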